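# Three lines of a rank-3 matroid made modular

## Four points, three sides, and the Fano plane

Take four points $a,b,c,q$ in the plane, no three on a line. They span six lines, each with two points. Look at the three sides $bc$, $ca$, $ab$ of the triangle $abc$. We would like to enlarge the configuration by finitely many points, without changing which old points are collinear, so that in the end each of the three sides meets every line of the enlarged configuration.

The line $aq$ misses $bc$. So we add a point $d_1$ lying on both. In the same way we add $d_2$ on $bq$ and $ca$, and $d_3$ on $cq$ and $ab$. The six old lines are now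
$$\{b,c,d_1\},\ \{c,a,d_2\},\ \{a,b,d_3\},\ \{a,q,d_1\},\ \{b,q,d_2\},\ \{c,q,d_3\},$$
and each of them meets all three sides. But the new points $d_1,d_2,d_3$ must also be joined by lines, and we have to decide how.

The most cautious decision is to commit to nothing: $\{d_1,d_2\}$, $\{d_1,d_3\}$, $\{d_2,d_3\}$ are three separate lines. Then $d_1d_2$ misses $ab$, so we add a point $e$ on both. The point $e$ must be joined to $q$; if we are cautious again, $\{e,q\}$ is a line with two points, and it misses both $bc$ and $ca$. We seem to be running in a circle.

In fact this cautious process never ends. Its rule is: if a line $\lambda$ misses a side, add one new point lying on $\lambda$ and on this side, and join it to every remaining point by a line with two points. After $d_1,d_2,d_3$ the process has not ended, as we saw. Suppose it ended later, and let $e$ be the last point added, say on $ab$ and $\lambda$ (the other sides are treated in the same way). The points $q,d_1,d_2$ are not collinear: the line $qd_1$ contains $a$, so if it contained $d_2$ it would be the line $ad_2=ca$, and $q\notin ca$. Hence one of them, call it $z$, is not on $\lambda$. None of the three is on $ab$, so $\{e,z\}$ is a line with exactly two points. The point $e$ is on neither $bc$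 nor $ca$, since its only lines with more than two points are $ab$ and possibly $\lambda$, and $\lambda$ is not a side. If $z=q$, the line $\{e,z\}$ misses $bc$ and $ca$. If $z=d_1$, it misses $ca$. If $z=d_2$, it misses $bc$. So the process had not ended.

There is a bolder decision: let $\{d_1,d_2,d_3\}$ be a single line. Then any two of the seven points lie on exactly one of seven lines with three points each. This is the Fano plane, in which any two lines meet, and we are done.

So it pays to make new points collinear in a coordinated way. The question is whether one can always coordinate. Given a finite configuration of points and lines and *three arbitrary lines* of it, is there a finite enlargement in which those three lines meet every line?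

## Linear spaces, extensions, and modular lines

All matroids are finite and simple.

**Definition (linear space).** A *linear space* is a finite set of points with a family of subsets called lines, each of size at least $2$, such that any two distinct points lie on exactly one line, and not all points lie on one line.

A simple matroid of rank $3$ is the same thing as a linear space: its lines are the flats of rank $2$. We write $xy$ for the line through $x\neq y$. Two distinct lines share at most one point.

**Definition (modular line).** A line $l$ of a rank-$3$ matroid $N$ is *modular* if it meets every other line of $N$ in a point.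

Equivalently, $r(l)+r(X)=r(l\vee X)+r(l\wedge X)$ for every flat $X$. For $X=\emptyset$, for $X$ a point, for $X=l$ and for $X$ the whole set the identity always holds. For a line $X\ne l$ it reads $4=3+r(l\cap X)$, so it says that $l\cap X$ is a point. In the four-point matroid above no line is modular; in the Fano plane every line is.

**Definition (extension).** An *extension* of $M$ (on $E$) is a matroid $N$ on a set $\tilde E\supseteq E$ with $N|E=M$. Here $N$ always has rank $3$.

In terms of linear spaces: three points of $E$ are collinear in $N$ exactly when they are collinear in $M$. The closure in $N$ of a line of $M$ is the line of $N$ that contains it.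

**Theorem A.** Let $l_1,l_2,l_3$ be distinct lines of a finite simple rank-$3$ matroid $M$. There is a finite simple rank-$3$ extension $N$ of $M$ in which the closures of $l_1,l_2,l_3$ are modular lines.

Near the end we shall also prove a stronger statement, Theorem B, which treats all lines of $M$ at once but rests on a much heavier tool.

Two small lemmas are used throughout. The first is a test for being an extension.

**Lemma 1.** Let $M$ be a linear space on $E$ and $N$ a linear space on $\tilde E\supseteq E$. Suppose that every line of $M$ is contained in a line of $N$, and that distinct lines of $M$ are contained in distinct lines of $N$. Then $N|E=M$.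

*Proof.* Points collinear in $M$ are collinear in $N$. Conversely, let distinct $x,y,z\in E$ lie on a line $\Lambda$ of $N$. The $M$-line $xy$ lies in some $N$-line; this $N$-line shares $x$ and $y$ with $\Lambda$, so it is $\Lambda$. In the same way the $M$-line $xz$ lies in $\Lambda$. By hypothesis the two $M$-lines are equal, so $x,y,z$ are collinear in $M$. $\square$

The second lemma is the cautious step of the first section.

**Lemma 2.** Let $\lambda,\lambda'$ be disjoint lines of a linear space $M$. Replace them by $\lambda\cup\{e\}$ and $\lambda'\cup\{e\}$ with a new point $e$, keep all other lines, and add the lines $\{e,x\}$ for all $x\notin\lambda\cup\lambda'$. The result is an extension of $M$ in which distinct lines of $M$ have distinct closures.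

*Proof.* Two old points lie on exactly one line, as before, since a line $\{e,x\}$ has only one old point. The points $e$ and $x$ lie on exactly one line: on $\{e,x\}$ if $x\notin\lambda\cup\lambda'$, and otherwise on exactly one of the two enlarged lines, because $\lambda\cap\lambda'=\emptyset$. The old lines, enlarged or not, remain distinct, so not all points are on one line, and Lemma 1 applies. $\square$

**One line.** If only one line $l$ is to become modular, Lemma 2 suffices. For each line of $M$ that misses $l$, add an intersection point. All new points are on $l$, so every new line $\{e,x\}$ meets $l$ in $e$, and after finitely many steps $l$ is modular. With two or more lines this breaks: a new line $\{e,x\}$ with $e\in l_1$ and $x$ off both lines misses $l_2$. That is exactly the circle we ran in above.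

## Preparation, and the case of two lines

We fix $s\in\{2,3\}$ and distinct lines $l_1,\dots,l_s$ of $M$, and we use Lemma 2 only as far as it is harmless.

**First round.** Whenever two of the given lines are disjoint, add an intersection point by Lemma 2. We get an extension $M_1$ of $M$, on a set $E_1$, in which the closures of the given lines pairwise meet. From now on $l_i$ denotes the closure in $M_1$.

**Second round.** List all pairs $(\lambda,i)$ with $\lambda\neq l_1,\dots,l_s$ a line of $M_1$ and $1\le i\le s$. Run through this finite list once; if the current closures of $\lambda$ and $l_i$ are disjoint, add an intersection point by Lemma 2. The two-point lines created on the way are ignored. We get a finite extension $M_2$ of $M_1$. Let $\bar l_i$ be the closure of $l_i$ in $M_2$.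

We shall use the following facts. "Line of $M_1$" will mean a line other than $l_1,\dots,l_s$.

1. The closure in $M_2$ of every line of $M_1$ meets each $\bar l_i$ in exactly one point. Indeed, it meets $\bar l_i$ by construction, and it differs from $\bar l_i$ by Lemma 2.
2. Distinct lines of $M_1$, including the $l_i$, have distinct closures in $M_2$, and the closure of $\lambda$ in $M_2$ has exactly the points of $\lambda$ in common with $E_1$.
3. All added points lie on $\bar l_1\cup\dots\cup\bar l_s$. Hence $Q=E\setminus(l_1\cup\dots\cup l_s)$ is the set of points of $M_1$, and also of $M_2$, that lie off all given lines.

The extension $N$ that we are going to build will contain the points of $M_2$, but it will be an extension of $M_1$ only. The two-point lines of $M_2$ that join new points are thrown away, just as the lines $\{d_i,d_j\}$ were in the Fano plane.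

**Two lines.** The paper "Supersolvable and Modularly Complemented Matroid Extensions" contains the result that any two lines of a rank-$3$ matroid can be made modular in a rank-$3$ extension. The following argument for this is a good rehearsal. It needs a standard consequence of Hall's theorem.

**Lemma 3.** A bipartite graph with both parts of size $n$ and all degrees at least $n/2$ has a perfect matching.

*Proof.* Let $A$ be a nonempty subset of one part, with neighborhood $N(A)$. If $|A|\le n/2$, then $|N(A)|\ge n/2\ge|A|$. If $|A|>n/2$, every vertex $y$ of the other part has a neighbor in $A$, since fewer than $n/2$ vertices lie outside $A$; so $|N(A)|=n$. Hall's theorem applies. $\square$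

Let $s=2$, let $p$ be the common point of $l_1,l_2$ in $M_1$, and put $X_i^0=\bar l_i\setminus\{p\}$. A line of $M_1$ that does not contain $p$ has a closure meeting $\bar l_1,\bar l_2$ in points $x_1\in X_1^0$, $x_2\in X_2^0$; call $(x_1,x_2)$ its pair. The pair determines the line. For $q\in Q$ let $T_q^0$ be the set of pairs of those lines through $q$ that avoid $p$. No two pairs in $T_q^0$ share a coordinate, for two such lines already share $q$. For $q\ne q'$ the set $T_q^0\cap T_{q'}^0$ contains just the pair of $qq'$ if $p\notin qq'$, and is empty if $p\in qq'$.

Choose $X_i\supseteq X_i^0$ with $|X_1|=|X_2|=m$ large. We enlarge each $T_q^0$ to a bijection $T_q\subseteq X_1\times X_2$ so that $T_q\cap T_{q'}=T^0_q\cap T^0_{q'}$ for $q\neq q'$. Take the points of $Q$ one by one. For $q$, match the uncovered elements of $X_1$ with those of $X_2$, avoiding all pairs in $T_{q'}$ for earlier $q'$ and in $T_{q'}^0$ for later $q'$. Each element has at most $|Q|-1$ forbidden partners, and each side has $m-|T_q^0|$ elements. So for $m\ge |X_1^0|+|X_2^0|+2|Q|$ Lemma 3 provides the matching.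

Now let $N$ have the points $\{p\}\cup X_1\cup X_2\cup Q$ and the lines $\{p\}\cup X_1$, $\{p\}\cup X_2$, the lines of $M_1$ through $p$ (all their other points are in $Q$), and $\{x_1,x_2\}\cup\{q:(x_1,x_2)\in T_q\}$ for all $(x_1,x_2)\in X_1\times X_2$. Two points of $\{p\}\cup X_i$ are together only on $\{p\}\cup X_i$; $x_1,x_2$ are on the line of their pair only; $p$ and $q$ are on the line $pq$ only; $x\in X_i$ and $q$ are on one line since $T_q$ is a bijection; and $q,q'$ are on one line by the two alternatives for $T_q\cap T_{q'}$. Both lines $\{p\}\cup X_i$ meet everything, and Lemma 1 shows $N|E_1=M_1$.

What changes with a third line? For two lines, each pair in $X_1\times X_2$ could be declared to be a line independently of the others. With three lines, the line through $x_1$ and $x_2$ has to select a point of the third line, and all these selections must fit together.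

## Latin squares with one transversal for every outside point

To see which object we have to build, suppose for a moment that $N$ is a linear space with three modular lines $\ell_1,\ell_2,\ell_3$ through a common point $p$, and put $X_i=\ell_i\setminus\{p\}$. A line that avoids $p$ meets each $\ell_i$ in one point $x_i\in X_i$, so it gives a triple $(x_1,x_2,x_3)$. If $x\in X_i$ and $x'\in X_j$ with $i\ne j$, the line $xx'$ avoids $p$, so $x,x'$ occur together in exactly one triple. This is a Latin square.

**Definition (partial Latin square).** Let $X_1,X_2,X_3$ be finite disjoint sets. A *partial Latin square* (PLS) is a set $P\subseteq X_1\times X_2\times X_3$ of triples, any two distinct ones agreeing in at most one coordinate. It is a *Latin square* if every pair in $X_i\times X_j$ ($i\ne j$) occurs in exactly one triple; then $|X_1|=|X_2|=|X_3|$ is its *order*.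

**Definition (transversal).** Two triples are *disjoint* if they agree in no coordinate. A *transversal* of a Latin square is a set of pairwise disjoint triples of it covering all elements of $X_1\cup X_2\cup X_3$.

A point $q$ of $N$ off the three lines adds a transversal: each $x\in X_i$ lies on exactly one line through $q$, this line avoids $p$, and two lines through $q$ share no further point. If $q,q'$ are two such points, their transversals share exactly one triple when $p\notin qq'$, and none when $p\in qq'$.

*Example.* On three disjoint copies of $\mathbb Z_3$ take the Latin square $\{(a,b,a+b)\}$ and the transversals $T_j=\{(a,a+j,2a+j):a\in\mathbb Z_3\}$, $j\in\mathbb Z_3$. They are pairwise disjoint and partition the nine triples. The matching linear space has $1+9+3=13$ points: $p$, the nine elements, and $q_0,q_1,q_2$. Its lines are the three $\ell_i$, the line $\{p,q_0,q_1,q_2\}$, and for each triple in $T_j$ the set of its elements together with $q_j$. Each of the $13$ lines has four points; this is the projective plane of order $3$.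

*Example.* Return to $a,b,c,q$, now with the three lines $l_1=ab$, $l_2=ac$, $l_3=aq$ through $p=a$. Here $Q=\emptyset$. The second round adds $y_3$ on $bc$ and $aq$, $y_2$ on $bq$ and $ac$, and $y_1$ on $cq$ and $ab$. The remaining old lines give the PLS
$$(b,c,y_3),\quad (b,y_2,q),\quad (y_1,c,q)$$
on $\{b,y_1\},\{c,y_2\},\{q,y_3\}$. One more triple, $(y_1,y_2,y_3)$, makes it a Latin square of order $2$. The result is again the Fano plane.

When $Q=\emptyset$, everything is thus a matter of completing a PLS after adding elements. This is a classical theorem.

**Evans' theorem** (T. Evans, *Embedding incomplete Latin squares*, Amer. Math. Monthly 67 (1960) 958–961). Every PLS of order $r$ (that is, on three sets of size $r$) is contained in a Latin square of order $m$, for every $m\ge 2r$.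

If $Q\ne\emptyset$, the natural approach is: complete the PLS by Evans' theorem, then enlarge, for each $q$, the set $T_q^0$ of triples of lines through $q$ to a transversal. The second half of this plan fails. A completed square need not have any transversal at all. For instance, if $m$ is even, the square $\{(a,b,a+b)\}$ of $\mathbb Z_m$ has none: in a transversal the first, second and third coordinates would each run through all of $\mathbb Z_m$, so $\sigma+\sigma=\sigma$ for $\sigma=\sum_{a\in\mathbb Z_m}a$, whereas $\sigma=m/2\ne0$. Even when transversals exist, we need one through each prescribed $T_q^0$, and no two of them may share more triples than the old lines demand. Evans' theorem gives no control over this. So the square and the transversals have to be built together.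

The triangle case requires a small variation. Suppose the modular lines $\ell_1,\ell_2,\ell_3$ of $N$ form a triangle with vertices $p_{12},p_{13},p_{23}$, where $p_{ij}$ lies on $\ell_i$ and $\ell_j$. Let $X_i$ be $\ell_i$ without its two vertices. The lines avoiding all vertices again form a Latin square: for $x\in X_i$, $x'\in X_j$ the line $xx'$ contains no vertex, since each vertex is on $\ell_i$ or $\ell_j$ and $xx'$ meets these lines in $x$ and $x'$ only. But a point $q$ off the three lines also lies on three lines through vertices, and these use up one element of each $X_h$, the point $d_{q,h}$ in which $qp_{ij}$ meets $\ell_h$ ($\{i,j,h\}=\{1,2,3\}$). So $q$ now corresponds to a set of disjoint triples covering everything *except* the three elements of $d_q$. In the opening example $X_i=\{d_i\}$, the square is $\{(d_1,d_2,d_3)\}$ of order $1$, $d_q=(d_1,d_2,d_3)$, and the set of triples of $q$ is empty.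

The following lemma is what we need in both cases.

**Lemma 4.** Let $P$ be a PLS on finite sets $X^0_1,X^0_2,X^0_3$ and $Q$ a finite set. For each $q\in Q$ let $T^0_q\subseteq P$ be a set of pairwise disjoint triples. Optionally (for all $q$ or for none) let $d_q=(d_{q,1},d_{q,2},d_{q,3})\in X_1^0\times X_2^0\times X_3^0$ be a triple disjoint from every member of $T_q^0$. Then there are finite sets $X_i\supseteq X_i^0$, a Latin square $L\supseteq P$ on $X_1,X_2,X_3$, and sets $T_q$ with $T_q^0\subseteq T_q\subseteq L$ such that

* (a) for each $i$, every element of $X_i$ other than $d_{q,i}$ (if defined) is a coordinate of exactly one triple of $T_q$, and $d_{q,i}$ is a coordinate of no triple of $T_q$;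
* (b) $T_q\cap T_{q'}=T^0_q\cap T^0_{q'}$ for $q\ne q'$.

## Building the square and the transversals cell by cell

Before the formal proof, here is the plan. Complete $P$ to a square $L_0$ by Evans' theorem. Then take a large auxiliary Latin square, the base square, and replace each of its triples by a whole Latin square of the size of $L_0$; call these small squares cells. One cell is $L_0$. *All other cells can be filled as we please.* Within $L_0$ we make no attempt to enlarge $T_q^0$. The elements that $T_q^0$ does not cover there are covered in other cells. For this each $q$ gets two transversals of the base square, $A_q$ and $B_q$. The first passes through the special cell, the second does not. In the cells of $A_q$ we cover only the elements in the positions of $T_q^0$ (and $d_q$), in the cells of $B_q$ exactly the elements in the complementary positions. If different $q$ use different cells, apart from the special one, then nothing can conflict.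

*Proof of Lemma 4.*

**Step 1: complete $P$, ignoring the $T_q^0$.** Let $r=\max(1,|X^0_1|,|X_2^0|,|X_3^0|)$ and let $m\ge2r$ be odd. After adding elements to the $X_i^0$ so that all three have size $r$, Evans' theorem gives a Latin square $L_0\supseteq P$ on disjoint sets $Y_i\supseteq X_i^0$ with $|Y_i|=m$. Write $Q=\{1,\dots,k\}$.

**Step 2: a base square with many transversals.** The aim is to find transversals $A_1,\dots,A_k,B_1,\dots,B_k$ such that all $A_i$ pass through one fixed triple and there is no other coincidence. Let $F$ be a field of odd prime order at least $k+3$, let $K=F\times F$, and take the Latin square
$$\{(\kappa,\kappa',\kappa+\kappa'):\kappa,\kappa'\in K\}$$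
(on three disjoint copies of $K$). Its triples are called *cells* and written $(\kappa,\kappa')$. The cell $(0,0)$ will be the special one.

Why two coordinates? In the square of $F$ itself one could try $A_i=\{(x,\lambda_ix)\}$ with distinct slopes $\lambda_i$. These meet only in $(0,0)$. But if $B_j=\{(x,\mu x+w)\}$ is to be disjoint from $A_i$, it must be parallel to it, so $\mu=\lambda_i$, and for $k\ge2$ this cannot hold for all $i$. The second coordinate gives room to separate the $A$'s from the $B$'s.

Choose distinct $\lambda_1,\dots,\lambda_k\in F\setminus\{0,-1\}$, distinct $w_1,\dots,w_k\in F\setminus\{0\}$, and distinct $\sigma_1,\dots,\sigma_k\in F$. Put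
$$A_i=\{((x,u),(x+\sigma_i,u)):x\in F,\ u\in F\setminus\{0\}\}\ \cup\ \{((x,0),(\lambda_ix,0)):x\in F\},$$
$$B_i=\{((x,u),(x,u+w_i)):x,u\in F\}.$$

We check that these are transversals. In both sets every first coordinate occurs exactly once. So does every second coordinate: for $A_i$ because $x\mapsto x+\sigma_i$ and $x\mapsto\lambda_ix$ are bijections of $F$, for $B_i$ clearly. The third coordinates for $A_i$ are $(2x+\sigma_i,2u)$ with $u\ne0$, and $((1+\lambda_i)x,0)$; for $B_i$ they are $(2x,2u+w_i)$. Each element of $K$ occurs exactly once, because $2\neq0$ and $1+\lambda_i\ne0$.

Next we check the coincidences.

* $A_i\cap A_j=\{(0,0)\}$ for $i\neq j$. A common cell with $u\ne0$ would give $\sigma_i=\sigma_j$; one with $u=0$ gives $\lambda_ix=\lambda_jx$, so $x=0$.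
* $A_i\cap B_j=\emptyset$ for all $i,j$. In a cell of $A_i$ the second components of $\kappa$ and $\kappa'$ are equal; in a cell of $B_j$ they differ by $w_j\ne0$.
* $B_i\cap B_j=\emptyset$ for $i\ne j$, since $w_i\neq w_j$.

So every cell other than $(0,0)$ lies in at most one of the sets $A_1,\dots,A_k,B_1,\dots,B_k$, and $(0,0)$ lies in every $A_i$ and in no $B_i$.

**Step 3: the large square with freely chosen cells.** Let $X_i=Y_i\times K$ and identify $y\in Y_i$ with $(y,0)$. For each cell $(\kappa,\kappa')$ choose a Latin square $L_{\kappa,\kappa'}$ on
$$Y_1\times\{\kappa\},\qquad Y_2\times\{\kappa'\},\qquad Y_3\times\{\kappa+\kappa'\},$$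
and let $L$ be the union of all of them. Whatever the choices are, $L$ is a Latin square: two elements from different sets $X_i,X_j$ have two of the three $K$-coordinates of a cell, which determine the cell, and within this cell the pair occurs in exactly one triple. We take $L_{0,0}=L_0$. Then $L\supseteq P$.

**Step 4: cells with prescribed disjoint triples.** We need that cells are flexible enough:

> (1) Any set $V$ of pairwise disjoint triples of $Y_1\times Y_2\times Y_3$ is contained in a Latin square on $Y_1,Y_2,Y_3$.

The triples of $V$ use equally many elements of each $Y_j$, so the remaining elements can be grouped into disjoint triples, and $V$ is contained in a set of $m$ pairwise disjoint triples $(v_{a,1},v_{a,2},v_{a,3})$, $a\in\mathbb Z_m$. Since $m$ is odd, $a\mapsto2a$ is a bijection of $\mathbb Z_m$. Hence the triples $(a,a,2a)$ form a transversal of the Latin square $\{(a,b,a+b)\}$ of $\mathbb Z_m$. Rename the first coordinate $a$ as $v_{a,1}$, the second coordinate $a$ as $v_{a,2}$, and the third coordinate $2a$ as $v_{a,3}$. The renamed square contains all $(v_{a,1},v_{a,2},v_{a,3})$. The same statement holds for the sets of any cell, which are copies of the $Y_j$.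

**Step 5: fill the cells.** For $i\in Q$ let $D_i=T_i^0\cup\{d_i\}$, or $D_i=T_i^0$ if $d_i$ is not defined. Let $R_{i,j}\subseteq Y_j$ be the set of $j$-th coordinates of the triples in $D_i$. As $D_i$ consists of pairwise disjoint triples,
$$|R_{i,1}|=|R_{i,2}|=|R_{i,3}|=|D_i|\le m.$$
Hence also the complements $Y_j\setminus R_{i,j}$ have equal sizes for $j=1,2,3$. So by (1) we may choose:

* for each cell of $A_i$ other than $(0,0)$, a square $L_{\kappa,\kappa'}$ containing a set of pairwise disjoint triples that covers exactly $R_{i,1}\times\{\kappa\}$, $R_{i,2}\times\{\kappa'\}$, $R_{i,3}\times\{\kappa+\kappa'\}$;
* for each cell of $B_i$, a square $L_{\kappa,\kappa'}$ containing a set of pairwise disjoint triples that covers exactly $(Y_1\setminus R_{i,1})\times\{\kappa\}$, $(Y_2\setminus R_{i,2})\times\{\kappa'\}$, $(Y_3\setminus R_{i,3})\times\{\kappa+\kappa'\}$.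

By Step 2 no cell receives two instructions. All other cells, apart from $(0,0)$, are filled arbitrarily. Let $T_i$ be the union of $T_i^0$, which sits in the cell $(0,0)$, and all the sets of triples just chosen for $i$. Then $T_i^0\subseteq T_i\subseteq L$.

**Step 6: check (a).** Let $(y,\kappa)\in X_j$. Exactly one cell of $A_i$ and exactly one cell of $B_i$ have $j$-th coordinate $\kappa$, as $A_i$ and $B_i$ are transversals, and triples of $T_i$ are found only in cells of $A_i\cup B_i$. If $y\notin R_{i,j}$, then $(y,\kappa)$ is covered once in the $B_i$-cell and not in the $A_i$-cell; this is also true if the $A_i$-cell is $(0,0)$, since $T_i^0$ only covers elements of $R_{i,j}$. If $y\in R_{i,j}$, then $(y,\kappa)$ is not covered in the $B_i$-cell. In the $A_i$-cell it is covered once if that cell is not $(0,0)$. If that cell is $(0,0)$, that is, if $\kappa=0$, then it is covered by $T_i^0$ exactly once, unless $y=d_{i,j}$, when it is not covered, because $d_i$ is disjoint from all members of $T_i^0$. This is (a).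

**Step 7: check (b).** For $i\neq j$ the sets $A_i\cup B_i$ and $A_j\cup B_j$ have only the cell $(0,0)$ in common. In this cell $T_i$ and $T_j$ consist of $T_i^0$ and $T_j^0$. Triples in different cells are different. So $T_i\cap T_j=T_i^0\cap T_j^0$. $\square$

A count as a check: $|T_i|$ equals $|T_i^0|+(|K|-1)|D_i|+|K|(m-|D_i|)=|K|m-(|D_i|-|T_i^0|)$. This is the order $|K|m$ of $L$, or one less if $d_i$ is defined, as it should be.

## Theorem A when the three lines are concurrent

We now prove Theorem A. Carry out the preparation with $s=3$, with $M_1$, $M_2$, $E_1$, $\bar l_i$ and $Q$ as there. In $M_1$ the lines $l_1,l_2,l_3$ pairwise meet. In this section they have a common point $p$.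

**Step 1: read off the data.** Put $X_i^0=\bar l_i\setminus\{p\}$. A line $\lambda$ of $M_1$ is of *type I* if $p\in\lambda$; then it meets each $l_i$ only in $p$, so $\lambda\setminus\{p\}\subseteq Q$. Otherwise it is of *type II*. Then its closure in $M_2$ does not contain $p$ by fact 2, and by fact 1 it meets $\bar l_i$ in a point $x_i\in X_i^0$ for $i=1,2,3$. Put $\tau(\lambda)=(x_1,x_2,x_3)$.

Distinct lines of $M_2$ share at most one point, and distinct lines of $M_1$ have distinct closures. Hence $\tau$ is injective, and two distinct triples $\tau(\lambda),\tau(\lambda')$ agree in at most one coordinate. So $P=\{\tau(\lambda):\lambda\text{ of type II}\}$ is a PLS. For $q\in Q$ let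
$$T^0_q=\{\tau(\lambda): q\in\lambda,\ \lambda\text{ of type II}\}.$$
Its triples are pairwise disjoint, since the closures of two such lines already share $q$.

Let $q\ne q'$. A triple in $T_q^0\cap T_{q'}^0$ is $\tau(\lambda)$ for a single line $\lambda$, by injectivity, and $\lambda$ contains both points. So if $qq'$ is of type II, then $T_q^0\cap T_{q'}^0=\{\tau(qq')\}$, and if it is of type I, then $T_q^0\cap T_{q'}^0=\emptyset$.

**Step 2: apply Lemma 4 and define $N$.** Apply Lemma 4 without the $d_q$. Let $N$ have the point set $\{p\}\cup X_1\cup X_2\cup X_3\cup Q$ (a disjoint union) and the lines

* $\ell_i=\{p\}\cup X_i$ for $i=1,2,3$;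
* the type I lines of $M_1$;
* $\{x_1,x_2,x_3\}\cup\{q:\tau\in T_q\}$ for each $\tau=(x_1,x_2,x_3)\in L$.

**Step 3: $N$ is a linear space.** We check each kind of pair.

* $p$ and $x\in X_i$: only $\ell_i$, since type I lines contain no point of $X_i$ and lines of triples do not contain $p$.
* $p$ and $q$: only the type I line $pq$.
* Two points of $X_i$: only $\ell_i$.
* $x\in X_i$ and $x'\in X_j$ with $i\ne j$: only the line of the unique triple of $L$ containing them.
* $x\in X_i$ and $q$: only the line of the unique triple of $T_q$ containing $x$, by (a).
* $q\ne q'$: if $qq'$ has type I, it is the only type I line containing them, and $T_q\cap T_{q'}=\emptyset$ by (b). If $qq'$ has type II, no type I line contains both, and $T_q\cap T_{q'}=\{\tau(qq')\}$ by (b).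

Not all points are on one line, as $\ell_1\neq\ell_2$ each have at least two points.

**Step 4: the $\ell_i$ are modular.** The line $\ell_i$ meets $\ell_j$ and all type I lines in $p$, and it meets the line of a triple $(x_1,x_2,x_3)$ in $x_i$.

**Step 5: $N$ extends $M$.** We have $l_i\subseteq\ell_i$. Type I lines are lines of $N$. A type II line $\lambda$ is contained in the line of $\tau(\lambda)=(x_1,x_2,x_3)$: if $q\in\lambda\cap Q$, then $\tau(\lambda)\in T_q^0\subseteq T_q$, and the other points of $\lambda$ are among $x_1,x_2,x_3$. Distinct lines of $M_1$ go to distinct lines of $N$, as $\tau$ is injective. By Lemma 1, $N|E_1=M_1$, so $N|E=M$. The closure in $N$ of each original line is the line of $N$ containing it, which is $\ell_i$. This proves Theorem A in the concurrent case.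

## Theorem A when the three lines form a triangle

Now $l_1,l_2,l_3$ have no common point. Let $l_i\cap l_j=\{p_{ij}\}$, where we also write $p_{ji}$ for $p_{ij}$. The three points $p_{12},p_{13},p_{23}$ are distinct; call them *vertices*. In this section always $\{i,j,h\}=\{1,2,3\}$, unless only two of the indices occur.

**Step 1: read off the data.** Let $X_i^0$ be $\bar l_i$ minus its two vertices. A line $\lambda$ of $M_1$ (other than $l_1,l_2,l_3$) contains at most one vertex, since any two vertices span one of the $l_i$. By fact 2 its closure contains no further vertex.

* *Type I:* $p_{ij}\in\lambda$. Then $\lambda$, and also its closure, meets the $i$-th and $j$-th lines only in $p_{ij}$. By fact 1 the closure meets $\bar l_h$, and the meeting point is not a vertex, so it is in $X_h^0$.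
* *Type II:* no vertex is on $\lambda$. Then the closure meets $\bar l_i$ in a point $x_i\in X_i^0$ for $i=1,2,3$. Put $\tau(\lambda)=(x_1,x_2,x_3)$.

As before, $\tau$ is injective and $P=\{\tau(\lambda)\}$ is a PLS. Define $T_q^0$ for $q\in Q$ as in the concurrent case; its triples are pairwise disjoint for the same reason.

For $q\in Q$ let $d_{q,h}\in X_h^0$ be the point where the closure of the type I line $qp_{ij}$ meets $\bar l_h$, and $d_q=(d_{q,1},d_{q,2},d_{q,3})$. No member of $T_q^0$ shares a coordinate $x$ with $d_q$: otherwise a type II line and a type I line would have closures sharing $q$ and $x$, and would coincide. So the hypotheses of Lemma 4 hold. (If some $X_h^0$ is empty, then $Q=\emptyset$, as the definition of $d_{q,h}$ shows; Lemma 4 allows this.)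

**Step 2: compare two outside points.** Let $q\neq q'$ be in $Q$.

* If $qq'$ has type II, then $T_q^0\cap T_{q'}^0=\{\tau(qq')\}$ by injectivity of $\tau$, and $d_{q,h}\neq d_{q',h}$ for all $h$. Indeed, equality would give the closures of $qp_{ij}$ and $q'p_{ij}$ two common points, $p_{ij}$ and $d_{q,h}$. Then the two lines would be equal, and $qq'$ would contain $p_{ij}$.
* If $qq'$ has type I through $p_{ij}$, then $qp_{ij}=q'p_{ij}$, so $d_{q,h}=d_{q',h}$, and $T_q^0\cap T_{q'}^0=\emptyset$. Moreover $d_{q,i}\neq d_{q',i}$ and $d_{q,j}\ne d_{q',j}$: by the argument of the first item, equality would put the vertex $p_{jh}$, respectively $p_{ih}$, on $qq'$ as a second vertex.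

**Step 3: apply Lemma 4 and define $N$.** Apply Lemma 4 with the $d_q$. Let $N$ have the point set $\{p_{12},p_{13},p_{23}\}\cup X_1\cup X_2\cup X_3\cup Q$ and the lines

* $\ell_i=X_i\cup\{p_{ij},p_{ih}\}$ for $i=1,2,3$;
* (second kind) $\{p_{ij},x\}\cup\{q: d_{q,h}=x\}$ for each $h$ and each $x\in X_h$;
* $\{x_1,x_2,x_3\}\cup\{q:\tau\in T_q\}$ for each $\tau=(x_1,x_2,x_3)\in L$.

**Step 4: $N$ is a linear space.** Note that a line of the second kind joins a vertex to a point of the *opposite* side. We check each kind of pair.

* Two vertices: exactly one $\ell_i$.
* $p_{ij}$ and $x\in X_i$, or $x\in X_j$: only $\ell_i$, respectively $\ell_j$.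
* $p_{ij}$ and $x\in X_h$: exactly one line, of the second kind.
* $p_{ij}$ and $q$: exactly the line of the second kind with $x=d_{q,h}$.
* Two points of $X_i$: only $\ell_i$.
* $x\in X_i$ and $x'\in X_j$: only the line of the unique triple of $L$ containing them.
* $x\in X_h$ and $q$: if $x=d_{q,h}$, exactly one line of the second kind, and by (a) no triple of $T_q$. If $x\ne d_{q,h}$, exactly one triple of $T_q$ by (a), and no line of the second kind.
* $q\ne q'$: if $qq'$ has type II, no line of the second kind contains both, and $T_q\cap T_{q'}=\{\tau(qq')\}$ by (b). If $qq'$ has type I through $p_{ij}$, then $d_q$ and $d_{q'}$ agree in the coordinate $h$ only, so exactly one line of the second kind contains both, and $T_q\cap T_{q'}=\emptyset$ by (b).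

Not all points are on one line, since the three vertices are not.

**Step 5: the $\ell_i$ are modular.** The line $\ell_i$ meets $\ell_j$ in $p_{ij}$. It meets a line of the second kind in its vertex if that vertex is on $\ell_i$; otherwise the vertex is $p_{jh}$, the point $x$ of that line is in $X_i$, and $\ell_i$ meets the line in $x$. It meets the line of $\tau=(x_1,x_2,x_3)$ in $x_i$.

**Step 6: $N$ extends $M$.** We have $l_i\subseteq\ell_i$. Let $\lambda$ be a type I line through $p_{ij}$ whose closure meets $\bar l_h$ in $x$. Each $q\in\lambda\cap Q$ has $\lambda=qp_{ij}$, so $d_{q,h}=x$; the other points of $\lambda$ are $p_{ij}$ and possibly $x$. So $\lambda$ is contained in the line of the second kind given by $p_{ij}$ and $x$. A type II line $\lambda$ is contained in the line of $\tau(\lambda)$, as in the concurrent case. Distinct lines of $M_1$ go to distinct lines of $N$: a type I line is determined by $p_{ij}$ and $x$, two points of its closure, and a type II line is determined by $\tau(\lambda)$. By Lemma 1, $N|E_1=M_1$, hence $N|E=M$. Again the closure of the original $l_i$ in $N$ is $\ell_i$. This completes the proof of Theorem A. $\blacksquare$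

## All lines at once, with modular lines of every large size

The stronger statement is as follows.

**Theorem B.** Let $M$ be a finite simple rank-$3$ matroid with lines $l_1,\dots,l_t$ (*all* its lines). There is $n_0=n_0(M)$ such that for every $n\ge n_0$ there is a finite simple rank-$3$ extension $N$ of $M$ in which the closures of all of $l_1,\dots,l_t$ are modular lines with exactly $n+1$ points. Consequently any set of lines of $M$ can be extended simultaneously to modular lines.

It is natural that all sizes agree. If a point $z$ of $N$ lies off two modular lines $\lambda,\lambda'$, then sending $x\in\lambda$ to the point of $zx$ on $\lambda'$ is a bijection $\lambda\to\lambda'$, with the inverse given by projecting back from $z$.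

Theorem B makes the lines of the *given* matroid $M$ modular. It does not claim that the other lines of $N$ are modular; that would be an embedding of $M$ into a finite projective plane, which is not addressed here. Theorem A does not depend on anything in what follows.

The proof uses a published theorem on decomposing dense multipartite graphs. For a vertex $u$ and a class $U_j$ let $d(u,U_j)$ be the number of neighbors of $u$ in $U_j$.

**Theorem C** (B. Barber, D. Kühn, A. Lo, D. Osthus, A. Taylor, *Clique decompositions of multipartite graphs and completion of Latin squares*, J. Combin. Theory Ser. A 151 (2017) 146–201, combined with the fractional decomposition theorems of Bowditch–Dukes ($t=3$) and R. Montgomery, *Fractional clique decompositions of dense partite graphs*, Combin. Probab. Comput. 26 (2017) 911–943 ($t\ge4$)). For every $t\ge 3$ there are $c_t>0$ and $m_t$ such that the following holds for $m\ge m_t$. Let $G$ be a $t$-partite graph with classes $U_1,\dots,U_t$ of size $m$ such that for every $i$ and $u\in U_i$ the numbers $d(u,U_j)$, $j\neq i$, are all equal and at least $(1-c_t)m$. Then the edge set of $G$ decomposes into copies of $K_t$.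

The equality of the $d(u,U_j)$ is clearly needed: each $K_t$ through $u$ uses one neighbor of $u$ in every other class. The theorem says that for nearly complete graphs this divisibility condition is enough. Our work will be to spend a few lines on the old points in such a way that the graph left over satisfies it.

## Transverse blocks

We start the proof of Theorem B. Since $M$ has rank $3$, it has three non-collinear points, so $t\ge3$. Every point lies on at least two lines, for otherwise all points would be on one line. No point $x$ lies on all lines: take points $y,z\ne x$ on two different lines through $x$; then $x\notin yz$.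

**Step 1: make the lines $l_1,\dots,l_t$ pairwise meet.** Using Lemma 2, add intersection points until the closures of $l_1,\dots,l_t$, again denoted $l_i$, pairwise meet in exactly one point. The two-point lines created on the way play no role. Let $V$ be the resulting point set. Each added point is on exactly two of the $l_i$, and an old point is on the same $l_i$ as before. As $t\ge3$, every point of $V$ is on at least two of the $l_i$ and none is on all of them. In contrast to Theorem A, there are no outside points: all of $E$ lies on the lines we care about.

**Step 2: equalize the lines and add a large reservoir.** Let $c=\max_i|l_i|$. Let $S_i$ consist of $l_i$ and $c-|l_i|$ new points, distinct for distinct $i$. Let $S=\bigcup S_i$ and $g=|S|$. Let $U_1,\dots,U_t$ be disjoint sets of $m$ new points each, and put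
$$\ell_i=S_i\cup U_i,\qquad W=\bigcup_i\ell_i.$$
Then $|\ell_i|=c+m$. For $i\ne j$ the set $\ell_i\cap\ell_j=l_i\cap l_j\subseteq V$ is one point. No point is on all $\ell_i$, since each new point is on only one of them.

**Definition (collinear, transverse).** Two points of $W$ are *collinear* if they lie on a common $\ell_i$. A set $B\subseteq W$ is *transverse* if it meets every $\ell_i$ in exactly one point.

Every transverse set has at least two points, because no point is on all $\ell_i$, and at most $t$ points, because every point is on some $\ell_i$.

*Example.* Let $M$ be the four-point matroid of the first section, with all its $t=6$ lines. Step 1 adds $d_1,d_2,d_3$, so $V$ has seven points. All $l_i$ have three points, so $c=3$, $S=V$, $g=7$. The only non-collinear pairs in $S$ are the pairs $d_id_j$. The point $d_1$ is on $bc$ and $aq$, and $d_2$ is on $ca$ and $bq$. So $d_1,d_2$ together with one point of $U$ on $ab$ and one point of $U$ on $cq$ form a transverse set.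

**Step 3: what has to be found.** It suffices to find a family $\mathcal B$ of transverse sets, called *blocks*, such that

> (2) each pair of non-collinear points of $W$ lies in exactly one member of $\mathcal B$.

Indeed, the $\ell_i$ together with the members of $\mathcal B$ then are the lines of a linear space $N$ on $W$: two collinear points are on exactly one $\ell_i$, and in no transverse set; two non-collinear points are on no $\ell_i$ and in exactly one block. Each $\ell_i$ is modular, since it meets every $\ell_j$ and every transverse set in one point. Every line of $M$ lies in its own $\ell_i$, so $N|E=M$ by Lemma 1, and the closures of the lines of $M$ are the $\ell_i$. Finally $|\ell_i|=n+1$ with $n=c+m-1$. The numbers $c,g,t$ depend on $M$ only (with Steps 1 and 2 up to here carried out in some fixed way). So if $\mathcal B$ exists for every sufficiently large $m$, then Theorem B holds.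

## Blocks through the old points

In this section we find, for $m$ large, a family $\mathcal B_S$ of transverse sets, each meeting $S$, such that

> (3) each non-collinear pair with at least one point in $S$ is in exactly one member of $\mathcal B_S$, and each pair $u\in U_i$, $u'\in U_j$ with $i\neq j$ is in at most one.

**Step 4: blocks of type (i), through two points of $S$.** For every non-collinear pair $s,s'\in S$ take a block consisting of $s$, $s'$ and one point of $U_i$ for each $i$ with $s,s'\notin\ell_i$. No $\ell_i$ contains both $s$ and $s'$, so this set is transverse. Use each point of $\bigcup U_i$ in at most one of these blocks. This is possible for $m\ge g^2$, as there are fewer than $g^2$ such blocks.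

**Step 5: the points not yet joined to a given $s$.** The blocks of type (ii) will contain exactly one point of $S$. They will be built from the points not yet joined to $s$, and for this we need equally many of these in all relevant classes. Let $s\in S$ and $I_s=\{i:s\notin\ell_i\}\ne\emptyset$. The points of $\bigcup U_i$ that are non-collinear with $s$ are those in $U_i$ with $i\in I_s$. For $i\in I_s$ let $U_i(s)$ be the set of points of $U_i$ that are not on a type (i) block through $s$. Let $f_s$ be the number of points of $S$ non-collinear with $s$, and $e_s$ the number of $\ell_j$ through $s$.

Fix $i\in I_s$. The points of $S_i$ collinear with $s$ are the points $\ell_i\cap\ell_j$ with $s\in\ell_j$. These are $e_s$ distinct points, because two lines $\ell_j,\ell_{j'}$ through $s$ meet only in $s$, and $s\notin\ell_i$. So $S_i$ has $c-e_s\ge0$ points that are non-collinear with $s$. There are $f_s$ type (i) blocks through $s$, one for each point $s'\in S$ non-collinear with $s$. Such a block meets $\ell_i$ in $s'$ if $s'\in S_i$, and in a point of $U_i$ otherwise. So exactly $f_s-(c-e_s)$ of them meet $\ell_i$ in $U_i$, and they do so in distinct points by Step 4. Therefore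
$$|U_i(s)|=m-f_s+c-e_s=:m_s, \tag{4}$$
which does not depend on $i\in I_s$. Also $m_s\ge m-g$, since $f_s\le g$ and $c\ge e_s$.

In the example, $f_{d_1}=2$ and $e_{d_1}=2$, so $m_{d_1}=m-1$. This is right: of the two type (i) blocks through $d_1$, exactly the one through $d_2$ uses a point of $U$ on $ab$, since $d_3\in ab$; the other lines that avoid $d_1$ behave in the same way.

**Step 6: blocks of type (ii), through one point of $S$.** Process the points $s\in S$ one after another. We partition $\bigcup_{i\in I_s}U_i(s)$ into $m_s$ sets, each containing one point of each $U_i(s)$, so that no pair inside such a set is already covered by an earlier block (a type (i) block, or a type (ii) block of a point processed before $s$). Adding $s$ to each of these sets gives the new blocks. They are transverse: such a block meets $\ell_j\ni s$ only in $s$, and it meets $\ell_i$, $i\in I_s$, only in its point of $U_i(s)$.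

First we bound the number of blocks through a point. At every moment each $u\in\bigcup U_i$ is on at most $g$ blocks. For every block contains a point of $S$, and each $s\in S$ is together with $u$ in at most one block: $u$ is on at most one type (i) block, the type (ii) blocks for $s$ use only points not on a type (i) block through $s$, each of them once, and the type (ii) blocks for other points do not contain $s$.

Now we build the partition class by class. Let $I_s=\{i_1,i_2,\dots\}$ and start with the singletons $\{x\}$, $x\in U_{i_1}(s)$. Suppose we have $m_s$ disjoint partial sets with one point in each of $U_{i_1}(s),\dots,U_{i_{a-1}}(s)$. Consider the bipartite graph between the $m_s$ partial sets and the $m_s$ points of $U_{i_a}(s)$, in which a partial set $Z$ is joined to $y$ if $y$ is in no earlier block together with a point of $Z$. Each vertex has at most $tg$ non-neighbors. For $Z$: it has at most $t$ points, each is on at most $g$ earlier blocks, and each of these blocks contains at most one point of $U_{i_a}$. For $y$: it is on at most $g$ earlier blocks, each contains at most $t$ points, and each of these points is in at most one partial set. If $m\ge g+2tg$, then $m_s\ge2tg$, so all degrees are at least $m_s-tg\ge m_s/2$, and Lemma 3 gives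 a perfect matching. Use it to enlarge the partial sets. After the last class of $I_s$ the partition is complete.

**Step 7: check (3).** Let $\mathcal B_S$ consist of all blocks of types (i) and (ii). A non-collinear pair in $S$ is in exactly one type (i) block, and in no type (ii) block. Let $s\in S$ and $u\in U_i$ be non-collinear, so $i\in I_s$. If $u$ is on a type (i) block through $s$, there is exactly one such block, $u\notin U_i(s)$, and no type (ii) block contains both. Otherwise $u\in U_i(s)$, and exactly one type (ii) block, one for $s$, contains both. Finally, a pair of points in different classes $U_i,U_j$ is in at most one block: type (i) blocks share no points of $\bigcup U_i$; the blocks made for one and the same $s$ share only $s$; and a pair covered by an earlier block was avoided.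

## The remaining pairs

**Step 8: the left-over graph has equal degrees.** Let $G$ be the $t$-partite graph on $U_1,\dots,U_t$ whose edges are the pairs $uu'$ in different classes that are not covered by $\mathcal B_S$. Let $u\in U_i$ and $j\ne i$, and let $r(u)\le g$ be the number of blocks of $\mathcal B_S$ through $u$. Each such block meets $\ell_j$ in exactly one point, which is in $S_j$ or in $U_j$. Since $u$ is on $\ell_i$ only, the points of $S_j$ non-collinear with $u$ are those of $S_j\setminus\ell_i$. There are $c-1$ of them, because $\ell_i\cap\ell_j$ is one point and it belongs to $S_j$. By (3) each of them is on exactly one block with $u$, and these $c-1$ blocks are distinct, since a block has only one point on $\ell_j$. So exactly $r(u)-(c-1)$ blocks through $u$ meet $\ell_j$ in $U_j$, and they do so in distinct points by the second part of (3). Therefore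
$$d_G(u,U_j)=m-r(u)+c-1, \tag{5}$$
which is independent of $j$ and at least $m-g$.

**Step 9: decompose.** Let $m\ge m_t$ and $m\ge g/c_t$, in addition to the conditions in Steps 4 and 6. Then $m-g\ge(1-c_t)m$, and Theorem C decomposes the edges of $G$ into copies of $K_t$. The vertex set of such a copy has one point in each $U_i$, so it is transverse. Add all these vertex sets to $\mathcal B_S$ to get $\mathcal B$.

Now (2) holds. A non-collinear pair with a point in $S$ is in exactly one member of $\mathcal B_S$ and in none of the added sets, which contain no point of $S$. A non-collinear pair without points in $S$ consists of points in different classes $U_i,U_j$. Either it is covered by $\mathcal B_S$, then exactly once, and it is no edge of $G$; or it is an edge of $G$ and lies in exactly one of the copies of $K_t$. By Step 3, Theorem B is proved. $\blacksquare$
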